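\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}

\title{Lightface $\Sigma^1_3$ well-orderings of the reals\\ and forcing in the absence of $0^\sharp$}


\begin{abstract}
Assume that $0^\sharp$ does not exist. Must the universe have a set forcing extension with a lightface $\Sigma^1_3$ well-ordering of the reals? We show that the answer is no: every model $V$ of ZFC has a L\'evy collapse extension $V[g]$ such that no set forcing extension of $V[g]$ has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$. Over $L$ we determine exactly which L\'evy collapses have this effect, and we show that $\Sigma^1_3$ cannot be replaced by $\Delta^1_4$: every set-generic extension of $L$ has a further extension with a lightface $\Delta^1_4$ well-ordering of $\mathbb R$.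
\end{abstract}

\section{The question and the results}

We work in ZFC. \emph{Forcing} means set forcing. A definition is \emph{lightface} if it uses no parameters, and \emph{boldface} if real parameters are allowed. If there is no inner model with $\omega$ many strong cardinals, then some forcing extension of the universe has a projective well-ordering of the reals. The well-orderings obtained in this way are boldface: their definitions use a real parameter. The following question \cite{problem} asks for a definition without parameters, of low complexity, under a stronger hypothesis.

\begin{question}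
Assume that $0^\sharp$ does not exist. Is there a forcing extension of $V$ with a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$?
\end{question}

If $V=L$, no forcing is needed, since the canonical well-ordering $<_L$ of the reals is lightface $\Sigma^1_2$. If $V=L[g]$ for a real $g$, then $<_{L[g]}$ is $\Sigma^1_2(g)$, and one may hope to force over $L[g]$ so as to write the parameter into the structure of the universe and recover it by a lightface definition. This often works, and Theorem~\ref{thm:sharp} says exactly when it does for L\'evy collapses. It does not always work. A lightface definition can be destroyed by forcing in such a way that no further forcing repairs it, and a single L\'evy collapse can destroy all $\Sigma^1_3$ definitions at once.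

It is convenient to work with something weaker than a well-ordering. Let $E_0$ be the relation of eventual equality on $2^\omega$. An \emph{$E_0$-transversal} is a set meeting each $E_0$-class in exactly one point.

\begin{theorem}\label{thm:main}
There is $\kappa_0$ such that for every cardinal $\kappa\ge\kappa_0$, if $g$ is $\mathrm{Col}(\omega,\kappa)$-generic over $V$, then no forcing extension of $V[g]$ has an $E_0$-transversal that is $\Sigma^1_3(p)$ for a real $p\in V$. In particular, none has a $\Sigma^1_3(p)$ well-ordering of $\mathbb R$ with $p\in\mathbb R\cap V$, and none has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$.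
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $g$ be $\mathrm{Col}(\omega,\kappa)$-generic over $L$, where $\kappa$ is a large enough $L$-cardinal. Then $0^\sharp$ does not exist in $L[g]$, and no forcing extension of $L[g]$ has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$. Hence, if ZFC is consistent, the theory ``ZFC and $0^\sharp$ does not exist'' neither proves nor refutes that some forcing extension of $V$ has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$.
\end{corollary}

\noindent
In the model $L[g]$ of the corollary, $g$ is coded by a real, so a boldface $\Sigma^1_2$ well-ordering is present from the start. It is only the parameter that cannot be removed.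

How large must $\kappa$ be? A lightface definition has to recognize how much has been collapsed, and it can do so only through sentences. This suggests the following threshold. For a sentence $\chi$ of set theory let $\rho_\chi$ be the least uncountable $L$-cardinal $\rho$ with $L_\rho\models\chi$, if there is one, and put
\[
\tau=\sup\{\rho_\chi:\ \rho_\chi\text{ exists}\}.
\]
For example, a valid $\chi$ gives $\rho_\chi=\omega_1^L$, and ``there is no largest cardinal'' gives $\rho_\chi=\aleph_\omega^L$. The supremum is not attained: if $\rho_\chi$ exists and $\chi^*$ says ``there is an uncountable cardinal $\rho$ of $L$ with $L_\rho\models\chi$'', then $\rho_{\chi^*}=(\rho_\chi^+)^L$, because for an $L$-cardinal $\sigma>\rho$ the ordinal $\rho$ is a cardinal in $L_\sigma$ if and only if it is one in $L$. So every $\rho_\chi$ is smaller than $\tau$, and $\tau$ is a limit cardinal of $L$.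

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] If $V$ is a set-generic extension of $L$, then $V$ has a forcing extension with a well-ordering of $\mathbb R$ that is $\Sigma^1_3$ in any code of a certain countable ordinal (uniformly in the code), and that is lightface $\Delta^1_4$.
\item[(2)] Let $\kappa$ be an infinite $L$-cardinal and let $g$ be $\mathrm{Col}(\omega,\kappa)$-generic over $L$. Then $L[g]$ has a forcing extension with a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$ if and only if $\kappa<\tau$.
\item[(3)] Let $V$ be a generic extension of $L$ by $P\in L$. If $|P|^L<\tau$, then $V$ has a forcing extension with a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$. If $(\tau^+)^L$ is countable in $V$, then $V$ has no such extension.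
\end{enumerate}
\end{theorem}

So over the counterexamples $L[g]$, $\kappa\ge\tau$, lightface $\Sigma^1_3$ is impossible while lightface $\Delta^1_4$ can be forced.

Sections \ref{sec:kill} and \ref{sec:all} prove Theorem~\ref{thm:main} and answer the question; they use only elementary forcing and Shoenfield absoluteness. Section~\ref{sec:threshold} adds the size computation for the negative halves of Theorem~\ref{thm:sharp}. Sections \ref{sec:strategy}--\ref{sec:end} construct the well-orderings.

\section{Conventions and standard facts}\label{sec:prelim}

Reals are elements of $2^\omega$; a subset of $\omega$ is identified with its characteristic function, and a sequence $\langle y_k:k<\omega\rangle$ of reals with one real, by a recursive pairing. Formulas are coded by natural numbers, and statements about all $\Sigma^1_3$ formulas, or about $L_\rho\models\chi$, refer to the corresponding satisfaction relations. Posets have a largest element $1$, stronger conditions are smaller, and $P\equiv Q$ means that $P$ and $Q$ are forcing equivalent. ``fs'' abbreviates ``finite support''. $\mathrm{Col}(\omega,\kappa)$ is the set of finite partial functions from $\omega$ to $\kappa$;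 it has size $\kappa$ for infinite $\kappa$ and is the same set in all transitive models containing $\kappa$.

\paragraph{Cohen reals.} $\mathbb C=2^{<\omega}$ is Cohen forcing, $C_t=\{s\in\mathbb C:s\supseteq t\}$, and $\dot b$ names the Cohen real. If $b$ is Cohen over $V$ and $b^*\,E_0\,b$, then $b^*$ is Cohen over $V$ and $V[b^*]=V[b]$, because changing finitely many fixed bits is an automorphism of the dense set of sufficiently long $s\in\mathbb C$.

\paragraph{Absoluteness.} By Shoenfield, $\Sigma^1_2$ formulas with real parameters are absolute between transitive models of ZFC, one contained in the other, with the same ordinals. Hence $\Sigma^1_3$ formulas with real parameters go up from a model to any larger model with the same ordinals.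

\paragraph{Forcing.} We use two facts from \cite{jech}.
\begin{itemize}
\item[(F1)] (\cite[Lemma 26.7]{jech}) If $\lambda>\omega$ is a cardinal, $|P|\le\lambda$ and $P$ forces $\lambda$ to be countable, then $P\equiv\mathrm{Col}(\omega,\lambda)$. In particular $P\times\mathrm{Col}(\omega,\lambda)\equiv\mathrm{Col}(\omega,\lambda)$ whenever $|P|\le\lambda$.
\item[(F2)] (\cite[Lemma 15.43]{jech}) If $N\subseteq N'\subseteq N[G]$ are models of ZFC and $N[G]$ is a set-generic extension of $N$, then $N[G]$ is a set-generic extension of $N'$.
\end{itemize}

\paragraph{Chain conditions.} If $P\times Q$ is ccc, then $P$ is ccc and forces $Q$ to be ccc: if $p$ forces $\langle\dot q_\xi:\xi<\omega_1\rangle$ to enumerate an antichain without repetitions and $p_\xi\le p$ forces $\dot q_\xi=q_\xi$, then the pairs $(p_\xi,q_\xi)$ are pairwise incompatible. The product of a ccc poset with a $\sigma$-centered one is ccc: among uncountably many pairs, uncountably many have their second coordinates in one centered piece, and two of these have compatible first coordinates. By the $\Delta$-system lemma an fs product is ccc if all its finite subproducts are. An fs iteration of ccc posets is ccc.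

\paragraph{Constructibility.} ZFC$^-$ is ZFC without Power Set, with Collection. If $M$ is a transitive model of ZFC$^-$ with set of ordinals $o(M)$, then $L^M=L_{o(M)}$ is a model of ZFC$^-+V=L$. Each $L_\eta$ is an initial segment of $<_L$, and $L^M$ computes $<_L$ on its elements correctly; the same holds for the hierarchy $L_\eta[c]$ and $<_{L[c]}$ when $c\in M$ is a real. The relation $a<_{L[y]}b$ on reals is $\Sigma^1_2$ in $a,b,y$. We use the following consequence of condensation, both in $L$ and in $L^M$:
\begin{itemize}
\item[(F3)] In a transitive model of ZFC$^-+V=L$, if $\rho$ is an infinite cardinal and $\rho^+$ exists, then $L_{\rho^+}$ is the set of all $x$ whose transitive closure has size at most $\rho$. Hence in $L$, for every uncountable cardinal $\rho$, $L_\rho$ is the set of all $x$ whose transitive closure has size less than $\rho$. In particular every constructible subset of an element of $L_\rho$ is an element of $L_\rho$.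
\end{itemize}

\section{Killing one definition}\label{sec:kill}

\subsection*{From well-orderings to transversals}
Let $\varphi(x,x')$ be $\Sigma^1_3(p)$ and define a strict or reflexive well-ordering of $\mathbb R$. The formula
\[
\varphi^{\mathrm{tr}}(b):\quad \forall b'\,E_0\,b\ \ (b'=b\ \vee\ \varphi(b,b'))
\]
says that $b$ is the least element of its $E_0$-class, so it defines a transversal. The members of the class of $b$ are obtained from $b$ by changing finitely many bits, so the quantifier over $b'$ is a number quantifier and $\varphi^{\mathrm{tr}}$ is again $\Sigma^1_3(p)$. This proves the ``in particular'' of Theorem~\ref{thm:main}.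

\subsection*{The smallest case: no further forcing}
\emph{If $b$ is Cohen over $V$, then $V[b]$ has no $E_0$-transversal definable in $V[b]$ from a parameter in $V$.} Suppose a formula $\Psi$ with a parameter in $V$ defines a transversal in $V[b]$, and let $b^*$ be its member in the class of $b$. Then $b^*$ is Cohen over $V$, so some $t\subset b^*$ forces ``$\Psi$ defines a transversal, and $\Psi(\dot b)$''. Let $\tilde b$ be $b^*$ with its bit at place $|t|$ flipped. Then $\tilde b$ is Cohen, it extends $t$, and $V[\tilde b]=V[b^*]=V[b]$. So $\Psi(\tilde b)$ holds in $V[b]$ as well, and the transversal contains two different members of one class, a contradiction.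

This argument says nothing about forcing extensions of $V[b]$. A poset $Q\in V[b]$ may depend on $b$, for example by coding $b$ into the universe, and then the poset $\tilde Q$ built in the same way from $\tilde b$ is a different poset. A formula may define a transversal containing $b$ after forcing with $Q$, and one containing $\tilde b$ after forcing with $\tilde Q$, without contradiction. This does occur (Remark~\ref{rem:case1}). But if the formula is $\Sigma^1_3$, we can force with $Q\times\tilde Q$: both verdicts go up to this extension, and they can never be taken back.

\subsection*{The general case}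

\begin{definition}
For a $\Sigma^1_3$ formula $\varphi(x,p)$ with a real parameter $p$, the pair $(\varphi,p)$ is \emph{dead} if no condition in any poset forces ``$\{x:\varphi(x,p)\}$ is an $E_0$-transversal''.
\end{definition}

A dead pair remains dead in every set-generic extension, since an extension of the extension is, by two-step iteration, an extension of the original model.

\begin{lemma}\label{lem:kill}
For every $(\varphi,p)$ there is a poset $P$ with $1\Vdash_P$ ``$(\varphi,p)$ is dead''.
\end{lemma}

\begin{proof}
Let $\theta(b)$ be the statement ``$\{x:\varphi(x,p)\}$ is a transversal, and $\varphi(b,p)$''.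

\emph{Case 1: some $t\in\mathbb C$ forces ``there is a poset $Q$ with $1\Vdash_Q\theta(\dot b)$''.} Fix a name $\dot Q$ for such a $Q$. Let $b\supset t$ be Cohen over $V$, and let $\tilde b$ be $b$ with its bit at place $|t|$ flipped. Then $\tilde b\supset t$ is Cohen over $V$ and $V[\tilde b]=V[b]$. So in $V[b]$ the posets $Q_0=\dot Q^{b}$ and $Q_1=\dot Q^{\tilde b}$ satisfy $1\Vdash_{Q_0}\theta(b)$ and $1\Vdash_{Q_1}\theta(\tilde b)$. Let $G_0\times G_1$ be $Q_0\times Q_1$-generic over $V[b]$. Then
\[
V[b][G_0]\models\varphi(b,p),\qquad V[b][G_1]\models\varphi(\tilde b,p),
\]
and by upward absoluteness both formulas hold in $V[b][G_0\times G_1]$ and in all its forcing extensions. Since $b\,E_0\,\tilde b$ and $b\ne\tilde b$, the formula $\varphi(\cdot,p)$ defines a transversal in none of these models. So $P=C_t*(\dot Q_0\times\dot Q_1)$ is as required, where $\dot Q_0,\dot Q_1$ are $C_t$-names for $Q_0,Q_1$.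

\emph{Case 2: no such $t$ exists.} We claim that $P=\mathbb C$ works. Otherwise there are a Cohen real $b$ over $V$, a poset $Q\in V[b]$ and a $q\in Q$ forcing that $\varphi(\cdot,p)$ defines a transversal. This transversal meets the class of $b$, which is the same set in $V[b]$ and in its extensions. So there are $q'\le q$ and $b^*\,E_0\,b$ with $q'\Vdash\varphi(b^*,p)$. Now $b^*$ is Cohen over $V$ and $V[b^*]=V[b]$, and in this model $Q'=\{r\in Q:r\le q'\}$ satisfies $1\Vdash_{Q'}\theta(b^*)$. Hence some $t\subset b^*$ forces ``there is a poset $Q'$ with $1\Vdash_{Q'}\theta(\dot b)$'', contrary to the case assumption.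
\end{proof}

\begin{remark}\label{rem:case1}
Case 1 does occur. Apply Theorem~\ref{thm:sharp}(2) with $\kappa=\omega$, recalling that $\mathrm{Col}(\omega,\omega)\equiv\mathbb C$: if $b$ is Cohen over $L$, some extension of $L[b]$ has a $\Sigma^1_3$ well-ordering given by a lightface formula $\varphi$. Then $\varphi^{\mathrm{tr}}$ is not dead in $L[b]$. In Case 2 it would be, so over $L$ it falls under Case 1.
\end{remark}

\section{Killing all definitions with one collapse}\label{sec:all}

The posets of Lemma~\ref{lem:kill} do their work independently, and deadness persists. It remains to note that a large collapse adds generics for all of them.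

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each pair $i=(\varphi,p)$ with $\varphi$ a $\Sigma^1_3$ formula and $p\in\mathbb R\cap V$, choose $P_i$ by Lemma~\ref{lem:kill}. Let $\mathbf P$ be the fs product of all $P_i$, and let $\kappa_0=\max(|\mathbf P|,\omega_1)$. If $\kappa\ge\kappa_0$ is a cardinal, then $\mathrm{Col}(\omega,\kappa)\equiv\mathbf P\times\mathrm{Col}(\omega,\kappa)$ by (F1), so $V[g]=V[H\times g']$ for some $\mathbf P\times\mathrm{Col}(\omega,\kappa)$-generic $H\times g'$. Given $i$, write $\mathbf P=P_i\times\mathbf P^{i}$ and correspondingly $H=G_i\times H^{i}$. Then $V[g]=V[G_i][H^{i}\times g']$ is a set-generic extension of $V[G_i]$. The pair $i$ is dead in $V[G_i]$, hence in $V[g]$. With the reduction from well-orderings to transversals in Section~\ref{sec:kill}, this proves the theorem.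
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Apply Theorem~\ref{thm:main} in $L$, and let $\kappa\ge\kappa_0^L$. If $0^\sharp$ exists, then all uncountable cardinals are inaccessible in $L$. But $\omega_1^{L[g]}=(\kappa^+)^L$ is a successor cardinal of $L$, so $0^\sharp$ does not exist in $L[g]$. 

Now suppose that ZFC is consistent. Then so is ZFC $+\ V=L$, and hence so is ZFC together with ``$V=L[g]$ for some $g$ as above''. In the latter theory $0^\sharp$ does not exist and no forcing extension has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$. In the former, $0^\sharp$ does not exist and the trivial extension has one.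
\end{proof}

\begin{remark}
The only properties of $\Sigma^1_3$ that were used are upward absoluteness between set-generic extensions and, for the passage from well-orderings to transversals, closure under number quantifiers. If every set has a sharp, then $\Sigma^1_3$-absoluteness for set forcing holds (Martin--Solovay), so $\Sigma^1_4$ formulas go up, and Theorem~\ref{thm:main} holds with $\Sigma^1_4$ in place of $\Sigma^1_3$. Without such a hypothesis this can fail: it fails for $V=L$, by Theorem~\ref{thm:sharp}(1).
\end{remark}

\section{The threshold: negative halves of Theorem \ref{thm:sharp}}\label{sec:threshold}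

For lightface definitions over $L$ we need to kill only countably many formulas. We show that the killing posets can be taken of size less than $\tau$: if Case 1 holds, then a sentence expressing this is true in some $L_\rho$, and a witness is found below the least such $\rho$.

\begin{proof}[Proof of the negative halves of (2) and (3)]
Work in $L$. Let $\varphi$ be a lightface $\Sigma^1_3$ formula in Case 1 of Lemma~\ref{lem:kill}, and let $\theta_\varphi(b)$ be the statement $\theta(b)$ for $\varphi$. This is a formula of second order arithmetic. Replace $Q$ by an isomorphic copy on an ordinal with largest element $0$, and strengthen $t$ so that it decides this ordinal. We obtain $t\in\mathbb C$, an ordinal $\vartheta$ and a nice $\mathbb C$-name $\dot Q\subseteq(\vartheta\times\vartheta)\times\mathbb C$ which is forced to be a partial order on $\vartheta$ with largest element $0$ (redefine $\dot Q$ trivially on conditions incompatible with $t$), such that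
\begin{equation}\label{eq:case1}
(t,0)\Vdash_R\theta_\varphi(\dot b).
\end{equation}
Here $R=\mathbb C\times\vartheta$, where $(s',\alpha')\le(s,\alpha)$ if $s'\supseteq s$ and $s'$ forces $\alpha'$ to be below $\alpha$ in $\dot Q$. This is a dense subset of $\mathbb C*\dot Q$, because every $\mathbb C$-name for an element of $\vartheta$ can be decided.

Let $\chi_\varphi$ be the sentence ``there are $t,\vartheta,\dot Q$ of this kind with (\ref{eq:case1})''. To make sense of it in small models, recall that every real in an extension by an $R$-generic filter $H$ has a name given by a set $N\subseteq\omega\times R$, evaluated as $\{n:\exists r\in H\ (n,r)\in N\}$. So for formulas of second order arithmetic the relation $\Vdash_R$ is defined by the usual recursion, where the second order quantifiers range over subsets of $\omega\times R$. Let $\rho$ be an uncountable $L$-cardinal and $R\in L_\rho$. By (F3), $\mathcal P(\omega\times R)\subseteq L_\rho$, so this definition gives the same relation in $L_\rho$ as in $L$. The requirement that $\dot Q$ be forced to be a partial order as above involves only quantifiers over $\mathbb C$ and $\vartheta$, so it too means the same in $L_\rho$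 and in $L$.

Consequently $L_\rho\models\chi_\varphi$ for every large enough $L$-cardinal $\rho$. So $\rho_{\chi_\varphi}$ exists, and $L_{\rho_{\chi_\varphi}}$ contains $t,\vartheta,\dot Q$ which satisfy (\ref{eq:case1}) in $L$. In particular $\vartheta<\rho_{\chi_\varphi}<\tau$. The poset $P_\varphi=C_t*(\dot Q_0\times\dot Q_1)$ of Lemma~\ref{lem:kill} built from these witnesses has a dense subset of size less than $\tau$, consisting of triples $(s,\alpha,\beta)$ with $s\in C_t$ and $\alpha,\beta<\vartheta$. In Case 2 we have $P_\varphi=\mathbb C$. So the fs product $\mathbf P$ of these countably many posets may be taken of size at most $\tau$. If $\kappa\ge\tau$, then $\mathrm{Col}(\omega,\kappa)\equiv\mathbf P\times\mathrm{Col}(\omega,\kappa)$ by (F1), and as in the proof of Theorem~\ref{thm:main} all lightface $\varphi$ are dead in $L[g]$. With the reduction from well-orderings to transversals, this is the negative half of (2).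

For (3), suppose that $V$ is set-generic over $L$ and $(\tau^+)^L=(2^\tau)^L$ is countable in $V$. Then $L$ has only countably many dense subsets of $\mathrm{Col}(\omega,\tau)$ from the point of view of $V$, so $V$ contains a $\mathrm{Col}(\omega,\tau)$-generic $g$ over $L$. By (F2), $V$ is a set-generic extension of $L[g]$. All lightface $\varphi$ are dead in $L[g]$, hence in $V$.
\end{proof}

\section{The positive halves: strategy}\label{sec:strategy}

Let $\rho$ be a regular uncountable cardinal of $L$ and let $h$ be $\mathrm{Col}(\omega,\rho)$-generic over $L$, so that $\omega_1^{L[h]}=(\rho^+)^L$. We look for a ccc extension $W=L[y]$ of $L[h]$, where $y$ is a real such that $\{y\}$ is $\Pi^1_2$ in codes of $\rho$. Then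
\[
a<b\iff\exists y'\,(y'\text{ satisfies the $\Pi^1_2$ definition of }y,\text{ and }a<_{L[y']}b)
\]
is a well-ordering of $\mathbb R^W$ that is $\Sigma^1_3$ in codes of $\rho$. If moreover a sentence recognizes $\rho$, the parameter disappears.

\paragraph{Recording one bit.} Let $T^0,T^1\in L$ be trees of height $\omega_1^{L[h]}$, in which each node has two immediate successors and extensions on all higher levels, and suppose that $T^0\times T^1$ is ccc in $L[h]$. To record a bit $i$, force with $T^i$. This adds a cofinal branch through $T^i$. The tree $T^{1-i}$ remains ccc, and so it gets no cofinal branch: if $f$ were one, the nodes $(f{\upharpoonright}\alpha)^\frown(1-f(\alpha))$, which leave $f$ at different places, would form an uncountable antichain. So $i$ is the unique bit such that $T^i$ has a cofinal branch.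

\paragraph{Making the record projective.} ``$T^i$ has a cofinal branch'' is a statement about objects of size $\omega_1$. To bring it down to the reals, code the branch $f$ by a real $u$ by almost disjoint forcing. A countable transitive model $M\ni u$ which computes correctly the almost disjoint family and the trees, as far as it sees them, decodes $f{\upharpoonright}\omega_1^M$ from $u$ and sees a cofinal branch in its version of $T^i$. So \emph{every} suitable countable $M\ni u$ confirms the bit, which is a $\Pi^1_2$ statement about $u$ and $i$. Conversely, if every suitable $M$ confirms a bit, then so does the universe, by collapsing a countable elementary submodel.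

\paragraph{Closing the loop.} Now $i$ is definable from $u$, but $u$ is a new real that has to be recorded itself, bit by bit, in fresh trees. This produces another real, and so on. After $\omega$ steps every real that was used has been recorded, and the sequence of all of them is the desired $y$.

\medskip
We therefore need trees $T^{k,n,i}\in L$, for $k,n<\omega$ and $i<2$, with two properties: finite products of \emph{distinct} trees satisfy the chain condition (Lemma~\ref{lem:cc}), and countable models compute initial parts of the trees correctly (Lemma~\ref{lem:local}). Distinctness cannot be dropped. The square of a tree $T$ as above contains the antichain of all pairs $(s^\frown0,s^\frown1)$, $s\in T$.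

\section{Trees in $L$ that small models compute correctly}\label{sec:trees}

Fix a regular uncountable cardinal $\rho$ of $L$. Except in Lemma~\ref{lem:local}, we work in $L$. So $\rho^{<\rho}=\rho$. Put $J=\omega\times\omega\times2$ and $E=\{\alpha\in(\rho,\rho^+):\mathrm{cf}\,\alpha=\rho\}$.

To keep antichains small we build the trees by recursion on levels and, at levels $\alpha\in E$, admit only branches that lie above a guessed antichain. The guesses must be such that a small model makes the same ones. So we take the guess at $\alpha$ from a level of $L$ that is reached soon after $\alpha$ is seen to have size $\rho$. For $\rho\le\alpha<\rho^+$ let $\gamma_\alpha$ be the least $\gamma>\alpha$ such that $L_\gamma$ contains a surjection of $\rho$ onto $\alpha$.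

\paragraph{The guesses.} By recursion on $\alpha\in E$, let $(S_\alpha,D_\alpha)$ be the $<_L$-least pair $(S,D)\in L_{\gamma_\alpha}$ such that $S\subseteq\alpha$, $D$ is club in $\alpha$, and $S\cap\nu\ne S_\nu$ for all $\nu\in D\cap E$. If there is no such pair, put $S_\alpha=\emptyset$.

\begin{lemma}\label{lem:diamond}
For every $S\subseteq\rho^+$ the set $\{\alpha\in E:S\cap\alpha=S_\alpha\}$ is stationary in $\rho^+$.
\end{lemma}

\begin{proof}
Otherwise let $(S,D)$ be the $<_L$-least pair such that $S\subseteq\rho^+$, $D\subseteq\rho^+$ is club and $S\cap\nu\ne S_\nu$ for all $\nu\in D\cap E$. It is definable in $L_{\rho^{++}}$ from $\rho$. Take $X\prec L_{\rho^{++}}$ with $\rho+1\subseteq X$ and $|X|=\rho$, the union of an increasing chain of elementary submodels $X_i$ ($i<\rho$) of size $\rho$, all containing $\rho+1$ as a subset, with $\sup(X_i\cap\rho^+)\in X_{i+1}$. If $\xi\in X\cap\rho^+$, then $X$ contains a surjection of $\rho$ onto $\xi$ (if $\xi\ne0$), so $\xi\subseteq X$. Hence $\alpha=X\cap\rho^+$ is an ordinal, greater than $\rho$ and of cofinality $\rho$, i.e.\ $\alpha\in E$. Also $(S,D)\in X$, and by elementarity $D$ is unbounded in $\alpha$, so $\alpha\in D\cap E$.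

Let $\pi:X\cong L_\beta$ be the collapse. Then $\pi(\rho^+)=\alpha$, $\pi(S)=S\cap\alpha$, $\pi(D)=D\cap\alpha$, and $\pi$ maps $\langle S_\nu:\nu\in E\rangle$ to $\langle S_\nu:\nu\in E\cap\alpha\rangle$. So $(S\cap\alpha,D\cap\alpha)$ is the $<_L$-least pair in $L_\beta$ with the property that defines $(S_\alpha,D_\alpha)$. This property is absolute and $L_\beta$ is an initial segment of $<_L$, so it is the least such pair in $L$. Finally $L_\beta\models$ ``$\alpha$ is a cardinal greater than $\rho$'', so $L_\beta$ contains no surjection of $\rho$ onto $\alpha$, and $\beta<\gamma_\alpha$. Hence the pair lies in $L_{\gamma_\alpha}$ and $S_\alpha=S\cap\alpha$. This contradicts $\alpha\in D\cap E$.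
\end{proof}

Let $\varepsilon:\rho^+\to L_{\rho^+}$ be the $<_L$-increasing enumeration, and put $A_\alpha=\varepsilon''S_\alpha$ for $\alpha\in E$.

\paragraph{The trees.} By recursion on $\alpha<\rho^+$ we define levels $T^j_\alpha\subseteq{}^\alpha2$ of size at most $\rho$, for $j\in J$. We write $T^j|\alpha=\bigcup_{\beta<\alpha}T^j_\beta$ and $T^j=\bigcup_{\beta<\rho^+}T^j_\beta$. For a finite injective sequence $\vec j=(j_1,\dots,j_m)$ in $J$, $m\ge1$, let $T^{\vec j}=\prod_lT^{j_l}$ and $T^{\vec j}|\alpha=\prod_l(T^{j_l}|\alpha)$, ordered coordinatewise; longer nodes are stronger, and the coordinates of a tuple may have different heights. Two tuples are compatible if and only if in each coordinate their nodes are comparable.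
\begin{itemize}
\item $T^j_0=\{\emptyset\}$ and $T^j_{\alpha+1}=\{s^\frown i:s\in T^j_\alpha,\ i<2\}$.
\item If $\alpha$ is a limit and $\mathrm{cf}\,\alpha<\rho$, then $T^j_\alpha$ is the set of \emph{all} $f\in{}^\alpha2$ with $f{\upharpoonright}\beta\in T^j_\beta$ for all $\beta<\alpha$.
\item If $\mathrm{cf}\,\alpha=\rho$, let $I=\{(j,s):j\in J,\ s\in T^j|\alpha\}$, and let $\langle x_e:e\in I\rangle$ be the $<_L$-least family such that
\begin{itemize}
\item[(i)] for $e=(j,s)$: $x_e\in{}^\alpha2$, $s\subset x_e$, and $x_e{\upharpoonright}\beta\in T^j_\beta$ for all $\beta<\alpha$;
\item[(ii)] if $\alpha\in E$ and $A_\alpha=\{\vec j\}\times A$ for a finite injective $\vec j=(j_1,\dots,j_m)$ and a maximal antichain $A$ of $T^{\vec j}|\alpha$, then every tuple $(x_{(j_1,s_1)},\dots,x_{(j_m,s_m)})$ with $s_l\in T^{j_l}|\alpha$ extends an element of $A$.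
\end{itemize}
Put $T^j_\alpha=\{x_{(j,s)}:s\in T^j|\alpha\}$.
\end{itemize}

\begin{lemma}\label{lem:recursion}
The recursion can be carried out: levels have size at most $\rho$, families as in (i), (ii) exist, and every node has extensions on all higher levels.
\end{lemma}

\begin{proof}
By induction on $\alpha$. The cases $\alpha=0$ and $\alpha$ successor are immediate.

Let $\alpha$ be a limit with $\mathrm{cf}\,\alpha=\mu<\rho$. An element of $T^j_\alpha$ is determined by its restrictions to the points of a cofinal set of order type $\mu$, so $|T^j_\alpha|\le\rho^\mu=\rho$. A given node is extended to level $\alpha$ along a continuous cofinal sequence of length $\mu$ in $\alpha$. The limit points of the sequence have cofinality less than $\rho$, so the unions taken there are nodes.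

Let $\mathrm{cf}\,\alpha=\rho$. Then $|I|\le\rho$. Fix a cofinal sequence $\langle\alpha_i:i<\rho\rangle$ in $\alpha$ and a list of length $\rho$ of \emph{tasks}, in which each task occurs cofinally often. The tasks are (a) in the situation of (ii), all tuples $(e_1,\dots,e_m)$ with $e_l=(j_l,s_l)\in I$; and (b) all $e\in I$. For $i<\rho$ build nodes $x^i_{(j,s)}\in T^j|\alpha$, increasing in $i$, starting with $x^0_{(j,s)}=s$. If the task at step $i$ is $e$ as in (b), extend $x^i_e$ to a height in $[\alpha_i,\alpha)$, if its height is smaller than $\alpha_i$; this is possible by the induction hypothesis. If it is $(e_1,\dots,e_m)$ as in (a), choose $a\in A$ compatible with $(x^i_{e_1},\dots,x^i_{e_m})$, and replace each $x^i_{e_l}$ by the longer one of $x^i_{e_l}$ and the $l$-th coordinate of $a$. Since $\vec j$ is injective, the $e_l$ are distinct, so these replacements do not interfere. All other nodes stay the same. At limit steps $i<\rho$ take unions. Such a union either was eventually constant or has a height of cofinality less than $\rho$; in both cases it is a node of height less than $\alpha$. Then $x_e=\bigcup_{i<\rho}x^i_e$ has length $\alpha$ by the tasks (b), and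 (ii) holds by the tasks (a). Finally $|T^j_\alpha|\le\rho$, and $x_{(j,s)}$ extends $s$ to level $\alpha$.
\end{proof}

\begin{lemma}\label{lem:cc}
For every finite injective $\vec j$, every antichain of $T^{\vec j}$ has size at most $\rho$.
\end{lemma}

\begin{proof}
It suffices to consider a maximal antichain $A$. Let $S=\varepsilon^{-1}[\{\vec j\}\times A]$. For club many $\alpha<\rho^+$ we have $\varepsilon''\alpha=L_\alpha$, $T^{\vec j}\cap L_\alpha=T^{\vec j}|\alpha$, and $A\cap L_\alpha$ is a maximal antichain of $T^{\vec j}|\alpha$; for the last point close $\alpha$ under a function that assigns to each element of $T^{\vec j}$ a compatible element of $A$. By Lemma~\ref{lem:diamond} choose such an $\alpha\in E$ with $S_\alpha=S\cap\alpha$. Since $\alpha$ is a limit, $A_\alpha=\varepsilon''(S\cap\alpha)=\{\vec j\}\times(A\cap L_\alpha)$. By (ii), every tuple of nodes on level $\alpha$ extends an element of $A\cap L_\alpha$, and hence so does every tuple in $T^{\vec j}$ whose nodes have heights at least $\alpha$. By Lemma~\ref{lem:recursion} any $a\in A$ extends to such a tuple. So $a$ is compatible with some $a'\in A\cap L_\alpha$, whence $a=a'$. Thus $A\subseteq L_\alpha$.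
\end{proof}

We come to the second property. For a model $M$ and $\rho\in M$ let
\[
T(\rho):\qquad \rho<\omega_1,\quad L\models\text{``$\rho$ is a regular cardinal''},\quad \omega_1=(\rho^+)^L
\]
(in particular $\omega_1$ exists). If $M$ is a transitive model of ZFC$^-+T(\rho)$ and $\delta=\omega_1^M$, then $\delta=(\rho^+)^{L^M}$, and every $\alpha<\delta$ has size at most $\rho$ in $L^M$. In particular $\delta\le(\rho^+)^L$.

\begin{lemma}\label{lem:local}
Let $M$ be a transitive model of ZFC$^-$ with $\rho\in M$ and $M\models T(\rho)$, and let $\delta=\omega_1^M$. Then the trees as computed in $L^M=L_{o(M)}$ are $T^j\cap{}^{<\delta}2$, for $j\in J$.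
\end{lemma}

\begin{proof}
By (F3) in $L^M$, $L_\delta$ is the set of those elements of $L^M$ whose transitive closure has size at most $\rho$ in $L^M$. We show by induction on $\alpha<\delta$ that the objects at $\alpha$, as computed in $L^M$, are the true ones, and that the levels $T^j_\alpha$ belong to $L_\delta$. The steps $\alpha=0$ and $\alpha$ successor are clear.

\emph{Short functions.} If $u\in L_\delta$ and $\mu<\rho$, then every $F:\mu\to u$ in $L$ belongs to $L_\delta$. Indeed, $L_\delta$ contains a surjection $\pi$ of $\rho$ onto $u$ (if $u\ne\emptyset$). Let $F'(i)$ be the least $\xi$ with $\pi(\xi)=F(i)$. Then $F':\mu\to\rho$ is in $L$ and is bounded, because $\rho$ is regular in $L$. So $F'\in L_\rho$ by (F3), and $F=\pi\circ F'\in L_\delta$. The argument also shows that all functions in $L$ from some $\mu<\rho$ into $\rho$ are in $L_\rho$, which has size $\rho$ in $L^M$. So $\rho^{<\rho}=\rho$ holds in $L^M$.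

Hence for $\alpha<\delta$, ``$\mathrm{cf}\,\alpha<\rho$'' means the same in $L$ and in $L^M$. If it fails for a limit $\alpha$, then $\mathrm{cf}\,\alpha=\rho$ in both, as $|\alpha|\le\rho$ in $L^M$. So $L^M$ computes $E\cap\delta$ correctly.

\emph{Levels of small cofinality.} Let $\alpha$ be a limit with $\mathrm{cf}\,\alpha=\mu<\rho$, and let $\langle\alpha_i:i<\mu\rangle\in L_\delta$ be cofinal in $\alpha$. By induction $L_\delta$ contains the true $T^j|\alpha$. If $f\in T^j_\alpha$, the map $i\mapsto f{\upharpoonright}\alpha_i$ is a function in $L$ from $\mu$ to $T^j|\alpha$, so it is in $L_\delta$, and so is its union $f$. Thus $L^M$ computes $T^j_\alpha$ correctly. It has size at most $\rho$ in $L^M$, because $\rho^{<\rho}=\rho$ holds there, and so it belongs to $L_\delta$. It is here that we need \emph{all} constructible branches at such levels.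

\emph{The guesses.} $L_\delta$ contains a surjection of $\rho$ onto $\alpha$ for $\rho\le\alpha<\delta$, so $\gamma_\alpha<\delta$. Hence $\gamma_\alpha$ and, by induction, $(S_\alpha,D_\alpha)$ are computed correctly. The $<_L$-increasing enumeration of $L_\delta$ computed in $L^M$ has length $(\rho^+)^{L^M}=\delta$, so it is $\varepsilon{\upharpoonright}\delta$. Hence $A_\alpha$ is computed correctly.

\emph{Levels of cofinality $\rho$.} Since $\rho^{<\rho}=\rho$ holds in $L^M$, the proof of Lemma~\ref{lem:recursion} can be carried out there. So $L^M$ contains a family satisfying (i) and (ii). These properties are absolute, and $L^M$ is an initial segment of $<_L$, so the $<_L$-least such family is the same in $L^M$ and in $L$. The resulting levels have size at most $\rho$ in $L^M$ and belong to $L_\delta$.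
\end{proof}

\section{The coding}\label{sec:coding}

A \emph{cofinal branch} of $T^j$ is a function $f:(\rho^+)^L\to2$ all of whose proper initial segments $f{\upharpoonright}\alpha$ are nodes of $T^j$. For a real $y=\langle y_k:k<\omega\rangle$ let $\psi(y,\rho)$ be the statement
\[
\text{``for all $k,n<\omega$ the tree $T^{k,n,y_k(n)}$ has a cofinal branch'',}
\]
where the trees are those of Section~\ref{sec:trees}, computed in $L$ from $\rho$. In models of $T(\rho)$ they have height $\omega_1$.

\begin{proposition}\label{prop:coding}
Let $\rho$ be a regular uncountable $L$-cardinal and let $h$ be $\mathrm{Col}(\omega,\rho)$-generic over $L$. There are a ccc extension $W$ of $L[h]$ and a real $y=\langle y_k:k<\omega\rangle$ with $W=L[y]$, such that $y_0$ codes a prewellordering of $\omega$ of length $\rho$, and: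
\begin{itemize}
\item[(a)] in $W$, for all $k,n,i$: $T^{k,n,i}$ has a cofinal branch if and only if $i=y_k(n)$;
\item[(b)] every transitive $M\models$ \textup{ZFC}$^-+T(\rho)$ with $y\in M$ satisfies $\psi(y,\rho)$.
\end{itemize}
\end{proposition}

The proof occupies this section. View $h$ as a surjection of $\omega$ onto $\rho$ and let $c=y_0$ code $\{(m,n):h(m)\le h(n)\}$. Since $h(m)$ is the rank of $m$ in this prewellordering, $h$ and $\rho$ belong to every transitive model of ZFC$^-$ containing $c$. In particular $L[c]=L[h]=:W_0$. We have $\omega_1^{W_0}=(\rho^+)^L$.

\paragraph{The trees are ccc in $W_0$.} Let $\vec j$ be finite injective, and suppose that $W_0$ has an antichain $\langle a_\xi:\xi<\omega_1\rangle$ of $T^{\vec j}$, enumerated without repetitions, with name $\langle\dot a_\xi\rangle$. For each $\xi$ some condition in the generic filter decides $\dot a_\xi$ and forces $\langle\dot a_\eta\rangle$ to enumerate an antichain without repetitions. $\mathrm{Col}(\omega,\rho)$ is countable in $W_0$, so one condition $p$ does this for uncountably many $\xi$. Then $\{a:\exists\xi\ p\Vdash\dot a_\xi=a\}$ is in $L$ an antichain of $T^{\vec j}$ of size $\rho^+$, contradicting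 Lemma~\ref{lem:cc}.

\paragraph{Almost disjoint reals.} In $L[c]$, for $\alpha<\omega_1$ let $d_\alpha$ be the $<_{L[c]}$-least real not in $\{d_\beta:\beta<\alpha\}$, and let $r_\alpha\subseteq\omega$ be the set of codes of the finite sequences $d_\alpha{\upharpoonright}n$, $n<\omega$. The sets $r_\alpha$ are infinite, and $r_\alpha\cap r_\beta$ is finite for $\alpha\ne\beta$.
\begin{equation}\label{eq:ad}
\parbox{0.85\textwidth}{If $M\ni c$ is a transitive model of ZFC$^-+T(\rho)$ and $\delta=\omega_1^M$, then $M$ computes $\langle d_\alpha:\alpha<\delta\rangle$ correctly.}
\end{equation}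
Every $\alpha<\delta$ has size at most $\rho$ in $L^M$, and $\rho$ is countable in $L_{o(M)}[c]$. So $\delta$ is the $\omega_1$ of $L_{o(M)}[c]$, and for each $\alpha<\delta$ the latter model contains a real outside its countable set $\{d_\beta:\beta<\alpha\}$. As $L_{o(M)}[c]$ is an initial segment of $<_{L[c]}$, the least such real is $d_\alpha$.

\paragraph{Almost disjoint coding.} For $B\subseteq\omega_1$ let $\mathbb A(B)$ consist of the pairs $(s,F)$ with $s\in[\omega]^{<\omega}$ and $F\in[B]^{<\omega}$, where $(s',F')\le(s,F)$ if $s'$ end-extends $s$, $F'\supseteq F$ and $(s'\setminus s)\cap r_\alpha=\emptyset$ for $\alpha\in F$. Finitely many conditions with the same first coordinate have a common extension, so $\mathbb A(B)$ is $\sigma$-centered. Let $u$ be the union of the first coordinates of the generic filter. Then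
\begin{equation}\label{eq:decode}
B=\{\alpha<\omega_1:u\cap r_\alpha\text{ is finite}\}.
\end{equation}
For $\alpha\in B$ the conditions with $\alpha\in F$ are dense. For $\alpha\notin B$ and any finite $F\subseteq B$ the set $r_\alpha\setminus\bigcup_{\beta\in F}r_\beta$ is infinite, so by density $u\cap r_\alpha$ is infinite. The generic filter is recovered from $u$ and $B$ as the set of all $(s,F)\in\mathbb A(B)$ such that $s$ is an initial segment of $u$ and $(u\setminus s)\cap r_\alpha=\emptyset$ for $\alpha\in F$: all members of the filter have this form, and if $(s,F)$ has this form and $(s',F')$ is in the filter, then $(s\cup s',F\cup F')$ is a common extension. A condition compatible with all elements of a generic filter belongs to it.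

\paragraph{The iteration.} Let $W_k$ be the model after $k$ stages, with $y_k\in W_k$. Stage $k$ forces with $R_k*\mathbb A(B_k)$, where
\begin{itemize}
\item $R_k$ is the fs product of the trees $T^{k,n,y_k(n)}$, $n<\omega$; it adds cofinal branches $f_{k,n}\in{}^{\omega_1}2$, because nodes have extensions on all higher levels;
\item $B_k=\{\omega\xi+n:\xi<\omega_1,\ n<\omega,\ f_{k,n}(\xi)=1\}$;
\item $y_{k+1}$ is the real added by $\mathbb A(B_k)$.
\end{itemize}
Let $P$ be the fs iteration of length $\omega$, $P_k$ its first $k$ stages, $G$ its generic filter, $W=W_0[G]$ and $y=\langle y_k:k<\omega\rangle$.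

\paragraph{Chain conditions.} Let $U_k=J\setminus\{(k',n,y_{k'}(n)):k'<k,\ n<\omega\}$ be the set of indices not used before stage $k$. We claim that \emph{in $W_k$, $T^{\vec j}$ is ccc for every finite injective $\vec j$ from $U_k$.} For $k=0$ this was shown above. Suppose it holds for $k$, and let $\vec j$ be from $U_{k+1}$. The poset $T^{\vec j}\times R_k$ is an fs product of trees with distinct indices in $U_k$. Its finite subproducts are ccc, so it is ccc. Hence $R_k$ is ccc, and $T^{\vec j}$ is ccc in $W_k^{R_k}$. There $\mathbb A(B_k)$ is $\sigma$-centered, so $T^{\vec j}\times\mathbb A(B_k)$ is ccc, and therefore $T^{\vec j}$ is ccc in $W_{k+1}$.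

In particular all iterands are ccc. So $P$ is ccc, and $\omega_1^W=\omega_1^{W_0}=(\rho^+)^L$.

\paragraph{Proof of (a).} The branches $f_{k,n}$ show one direction. Conversely, let $j=(k_0,n,1-y_{k_0}(n))$ and suppose that $T^j$ has a cofinal branch $f\in W$, with name $\dot f$. Here $j\in U_k$ for all $k$, but the chain condition is known only in the models $W_k$, so we first bring $f$ into one of them. For each $\alpha<\omega_1$ we have $f{\upharpoonright}\alpha\in T^j\subseteq L$, so some $p_\alpha\in G$ decides $\dot f{\upharpoonright}\alpha$. Conditions have finite support, so there is a $k$ with $p_\alpha\in P_k$ for uncountably many $\alpha$. Then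
\[
f=\bigcup\{s\in T^j:\exists p\in G\cap P_k\ \ p\Vdash_P\check s\subset\dot f\}\in W_k.
\]
But then $\{(f{\upharpoonright}\alpha)^\frown(1-f(\alpha)):\alpha<\omega_1\}$ is an uncountable antichain of $T^j$ in $W_k$, contradicting the chain condition.

\paragraph{Proof of $W=L[y]$.} $L[y]$ contains $c$, hence $W_0$, $P$ and $\langle r_\alpha:\alpha<\omega_1\rangle$. By (\ref{eq:decode}) it computes each $B_k$ from $y_{k+1}$, and then the branches $f_{k,n}$. The generic filter of $R_k$ is $\{p:p(n)\subset f_{k,n}\text{ for all }n\in\mathrm{dom}(p)\}$, since each such $p$ is compatible with all elements of the filter. The generic filter of $\mathbb A(B_k)$ was described above. So $G\cap P_{k+1}$ is computed from $G\cap P_k$ and $y$, uniformly in $k$. Hence $G=\bigcup_k(G\cap P_k)\in L[y]$.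

\paragraph{Proof of (b).} Let $M$ be a transitive model of ZFC$^-+T(\rho)$ with $y\in M$, and let $\delta=\omega_1^M$. By (\ref{eq:ad}) and (\ref{eq:decode}), $M$ computes $B_k\cap\delta=\{\alpha<\delta:y_{k+1}\cap r_\alpha\text{ is finite}\}$. Since $\omega\cdot\delta=\delta$, it computes $f_{k,n}{\upharpoonright}\delta$ from $B_k\cap\delta$. By Lemma~\ref{lem:local} this is a cofinal branch of $T^{k,n,y_k(n)}$ in the sense of $M$. So $M\models\psi(y,\rho)$. This completes the proof of Proposition~\ref{prop:coding}. \qed

\section{The well-orderings}\label{sec:end}

A real $w$ \emph{codes} an infinite countable ordinal $\|w\|$ if it codes a well-ordering of $\omega$ of this order type.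

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Let $V=L[G]$ with $G$ generic for $P\in L$. Choose a regular uncountable $L$-cardinal $\rho\ge|P|^L$. By (F1) in $L$, forcing with $\mathrm{Col}(\omega,\rho)$ over $V$ gives a model $L[h]$ with $h$ $\mathrm{Col}(\omega,\rho)$-generic over $L$. Take $W$ and $y$ from Proposition~\ref{prop:coding}. Then $W$ is a forcing extension of $V$. We work in $W$.

For a code $w$ of $\rho$ let $\Phi(y',w)$ be the statement
\[
\text{``every countable transitive $M\models$ ZFC$^-+T(\rho)$ with $y',\rho\in M$ satisfies $\psi(y',\rho)$''.}
\]
This is $\Pi^1_2$: it says that for every real $m$ coding a structure on $\omega$, for all numbers $a$ and $r$ and every $i\in\omega^\omega$, if the structure is well-founded and extensional, $a$ represents $y'$ in it, $i$ is an isomorphism of the order coded by $w$ with the predecessors of $r$, and the structure satisfies ZFC$^-+T(r)$, then it satisfies $\psi(a,r)$. Here well-foundedness is $\Pi^1_1$, and everything else after the quantifiers is $\Delta^1_1$.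

We claim that $\Phi(y',w)$ holds if and only if $y'=y$. By Proposition~\ref{prop:coding}(b), $\Phi(y,w)$ holds. Conversely let $\Phi(y',w)$ hold. Take $\Theta$ regular and large, a countable $X\prec H_\Theta$ with $y',\rho\in X$, and let $M$ be its transitive collapse. Since $\rho$ is countable, $\rho\subseteq X$ and $\rho$ is not moved by the collapse. As $\omega_1=(\rho^+)^L$, we have $H_\Theta\models$ ZFC$^-+T(\rho)$, so $M\models$ ZFC$^-+T(\rho)$. Hence $M\models\psi(y',\rho)$ by $\Phi(y',w)$, and so $H_\Theta\models\psi(y',\rho)$. By Lemma~\ref{lem:local}, applied to $H_\Theta$, the trees computed in $H_\Theta$ are the true ones. So for all $k,n$ the tree $T^{k,n,y'_k(n)}$ has a cofinal branch in $W$, and $y'=y$ by Proposition~\ref{prop:coding}(a).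

Therefore
\[
a<b\iff\exists y'\,\bigl(\Phi(y',w)\wedge a<_{L[y']}b\bigr)
\]
defines the restriction of $<_{L[y]}$ to $\mathbb R$, which is a well-ordering of $\mathbb R$ since $W=L[y]$. The definition is $\Sigma^1_3(w)$, uniformly in codes $w$ of $\rho$.

To remove the parameter, note that $\rho$ is the largest $L$-cardinal below $\omega_1=(\rho^+)^L$. The statement ``$\|w\|$ is an $L$-cardinal'' is $\Pi^1_2$: it says that no well-founded structure coding some $L_\gamma$ contains a surjection of a smaller ordinal onto $\|w\|$, and it suffices to consider countable $\gamma$, because by (F3) such a surjection in $L$ appears before $(\|w\|^+)^L\le\omega_1$. The statement ``every countable ordinal $\ge\|w\|$ has $L$-cardinality at most $\|w\|$'' is $\Pi^1_3$: it has the form ``for every $v$ coding an ordinal $\ge\|w\|$ there is a code of some $L_\gamma$ containing a surjection of $\|w\|$ onto $\|v\|$'', where the hypothesis is $\Pi^1_1$ and the conclusion is $\Sigma^1_2$; again countable $\gamma$ suffice. Together the two statements say that $w$ codes $\rho$. Adding them, and the $\Pi^1_1$ statement that $w$ codes an ordinal, to the definition above and prefixing $\exists w$ gives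 a lightface $\Sigma^1_4$ definition of the same ordering. A $\Sigma^1_4$ strict total order is $\Delta^1_4$, since $\neg(a<b)$ is equivalent to $a=b\vee b<a$.
\end{proof}

Removing the parameter $w$ raised the complexity because it is a $\Pi^1_3$ matter to recognize the codes of $\rho$. If $\rho$ can be described by a sentence, the models $M$ recognize it themselves.

\begin{proof}[Proof of the positive halves of Theorem~\ref{thm:sharp}(2) and (3)]
Let $V$ be a generic extension of $L$ by $P$ with $|P|^L<\tau$; in (2), $P=\mathrm{Col}(\omega,\kappa)$ with $\kappa<\tau$. Choose $\chi$ with $\varpi:=\rho_\chi\ge|P|^L$ and put $\rho=(\varpi^+)^L$. Obtain $L[h]$, $W$ and $y$ as in the proof of (1). Let $T'$ be the sentence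
\begin{quote}
``in $L$ there is an uncountable cardinal $\varpi$ with $L_\varpi\models\chi$, and for the least such $\varpi$ and $\rho=(\varpi^+)^L$ we have $\omega_1=(\rho^+)^L$''.
\end{quote}
If $M\models T'$, let $\rho^M$ be the ordinal $\rho$ of $T'$ in $M$. Let $\Phi'(y')$ be the statement
\[
\text{``every countable transitive $M\ni y'$ with $M\models$ ZFC$^-+T'$ satisfies $\psi(y',\rho^M)$''.}
\]
This is lightface $\Pi^1_2$, by the same computation as for $\Phi$.

\emph{$\Phi'(y)$ holds in $W$.} Let $y\in M\models$ ZFC$^-+T'$ with $M$ countable and transitive, and let $\sigma$ be the least $\varpi$ in the sense of $M$. Since $y_0\in M$, we have $\rho\in M$, and $\rho$ is countable in $M$. The ordinal $\varpi=\rho_\chi$ is an uncountable cardinal in $L$, hence in $L^M$, and $L_\varpi\models\chi$. So $\sigma\le\varpi$. Suppose that $\sigma<\varpi$. Then $\sigma$ is an uncountable cardinal in $L^M$, hence in $L_\varpi\subseteq L^M$. Since $\varpi$ is an $L$-cardinal, $\sigma$ is an uncountable cardinal in $L$ by (F3). But $L_\sigma\models\chi$, contradicting the minimality of $\varpi$. So $\sigma=\varpi$. Next, $L_\rho\subseteq L^M$ contains surjections of $\varpi$ onto all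 ordinals in $(\varpi,\rho)$, and $\rho$ is an $L$-cardinal, so $(\varpi^+)^{L^M}=\rho$. Thus $\rho^M=\rho$, and by $T'$ we have $\omega_1^M=(\rho^+)^{L^M}$. So $M\models T(\rho)$, and $M\models\psi(y,\rho)$ by Proposition~\ref{prop:coding}(b).

\emph{Only $y$ satisfies $\Phi'$.} Let $\Phi'(y')$ hold in $W$, let $\Theta$ be regular and large, let $X\prec H_\Theta$ be countable with $y',\rho\in X$, and let $M$ be its collapse. Since $\omega_1^W=(\rho^+)^L$, we have $H_\Theta\models T'$ with $\rho^{H_\Theta}=\rho$. So $M\models$ ZFC$^-+T'$, and $\rho^M$ is the image of $\rho$ under the collapse, which is $\rho$. Hence $M\models\psi(y',\rho)$, and $y'=y$ follows as in the proof of (1).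

Therefore
\[
a<b\iff\exists y'\,\bigl(\Phi'(y')\wedge a<_{L[y']}b\bigr)
\]
is a lightface $\Sigma^1_3$ well-ordering of $\mathbb R^W$. Together with Section~\ref{sec:threshold} this proves (2) and (3).
\end{proof}

\begin{thebibliography}{9}
\bibitem{jech} Jech, \emph{Set Theory}, 3rd ed.
\bibitem{problem} \emph{Projective Well-Orderings Of The Reals}, \texttt{https://andrescaicedo.wordpress.com/wp-content/uploads/2010/04/projective.pdf}
\end{thebibliography}

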